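# Sale prices strictly between the other bids: a conjecture that holds for three bidders and fails for four

## 1. A natural guess: quote another bid, or more than every other bid

There are $n$ bidders and $n$ identical items, so everybody could be served. Bidder $i$ submits a sealed bid $b_i>0$. We write $\mathbf b=(b_1,\dots,b_n)$, write $\mathbf b_{-i}$ for the bids of the others, and $b_{(k)}$ for the $k$-th largest bid.

**Definition (truthful auction).** For each bidder $i$ a random price $t_i$ is drawn from a law that depends only on $\mathbf b_{-i}$. If $b_i\ge t_i$, bidder $i$ wins an item and pays $t_i$; otherwise bidder $i$ loses and pays nothing. The profit $\mathcal A(\mathbf b)$ is the expected total payment.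

**Definition (benchmark and ratio).** Put $\mathcal F^{(2)}(\mathbf b)=\max_{2\le k\le n}k\,b_{(k)}$, the profit of the best single-price sale to at least two bidders. An auction is $\beta$-competitive if $\mathcal A(\mathbf b)\ge\mathcal F^{(2)}(\mathbf b)/\beta$ for every $\mathbf b$. An optimal auction for $n$ bidders attains the smallest possible competitive ratio among all truthful $n$-bidder auctions.

For the bids $(5,2,2)$, for example, $\mathcal F^{(2)}=\max(2\cdot 2,3\cdot2)=6$.

Suppose you have to quote a price to bidder $i$ and see only the other bids. In the benchmark the sale price is always one of the bids. So a first guess is that a good price equals one of the bids you see, or else gambles on bidder $i$ being higher than everyone else.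

**Definition (price-restricted).** A truthful auction is price-restricted if for every $i$ and every $\mathbf b_{-i}$ the law of $t_i$ is supported on $\{b_j:j\ne i\}\cup(\max_{j\ne i}b_j,\infty)$.

If the other bids are $5$ and $2$, the prices $2$, $5$ and $7.3$ are allowed; the prices $3$ and $1$ are not.

**Conjecture.** For every $n\ge2$ some optimal auction for $n$ bidders is price-restricted.

The source of the conjecture is "From Optimal Limited to Unlimited Supply Auctions", http://dmac.rutgers.edu/Workshops/Games/mcgrew.pdf. Two cases are recorded as known. For $n=2$ the 1-unit Vickrey auction is optimal. For $n=3$ there is an optimal auction $\Upsilon_3$ that is price-restricted.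

**Two bidders.** In the Vickrey auction each bidder's price is the other bid, so it is price-restricted. On bids $b_1>b_2$ it earns $b_2$, while $\mathcal F^{(2)}=2b_2$. On equal bids it earns $\mathcal F^{(2)}$. Its ratio is $2$.

**Payment curves.** For three bidders we need a way to handle all price laws at once. Write a bid as $1/s$, so that small $s$ means a high bid. For a price law $\mu$ on $[0,\infty)$ let
$$g(s)=\int_{t\le1/s}t\,d\mu(t)\qquad(s>0)$$
be the expected payment of a bidder with bid $1/s$. This is the payment curve of $\mu$.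

**Lemma 1.** (a) The curve $g$ is nonincreasing and left-continuous, $s\,g(s)\le1$, and
$$\int_0^\infty g(s)\,ds=\mu((0,\infty))\le1.\tag{1}$$
(b) Conversely, every nonincreasing left-continuous $g:(0,\infty)\to[0,\infty)$ that vanishes for large $s$ and has $\int_0^\infty g\le1$ is the payment curve of a measure $\mu$ on $(0,\infty)$ of total mass $\int_0^\infty g$.

*Proof.* (a) As $s$ increases, the set $\{t\le1/s\}$ shrinks, and as $s\uparrow s_0$ it decreases to $\{t\le1/s_0\}$; this gives monotonicity and left continuity. A payment never exceeds the bid, so $g(s)\le1/s$. By Tonelli, $\int_0^\infty g\,ds=\int_{t>0}t\cdot|\{s:s\le1/t\}|\,d\mu=\int_{t>0}t\cdot\frac1t\,d\mu$. (b) The function $\omega\mapsto g(1/\omega)$ is nondecreasing, right-continuous and $0$ for small $\omega$, so it is the distribution function $\nu((0,\omega])$ of a measure $\nu$. Put $d\mu=t^{-1}d\nu$. Then $\int_{t\le1/s}t\,d\mu=\nu((0,1/s])=g(s)$, and the total mass is $\int g$ by (1). $\square$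

For example, price $2$ or $4$ with probability $\frac12$ each gives $g=3$ on $(0,\frac14]$, $g=1$ on $(\frac14,\frac12]$ and $g=0$ beyond; the area is $\frac34+\frac14=1$.

So designing a price law means drawing a nonincreasing curve of area at most $1$. The price restriction is visible on the curve. If the other bids are $1/u_1>\dots>1/u_{n-1}$, the curve may drop only at the points $s=u_j$ and anywhere on $s<u_1$. So it is constant between consecutive $u_j$, and it is zero for $s>u_{n-1}$.

**Three bidders.** We look for a price-restricted auction whose law for other bids $c/u\ge c$ is $c$ times the law for $1/u\ge1$, where $0<u\le1$. Let the curve for other bids $1/u,1$ be $T(s;u)$ for $s\le u$, $R(u)$ for $u<s\le1$, and $0$ for $s>1$. The area condition is $\int_0^uT(s;u)\,ds+(1-u)R(u)\le1$. On bids $1/a_1>1/a_2>1$ the lowest bidder pays nothing, so we need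
$$T(a_1;a_2)+R(a_1)\ge\tfrac1\beta\max(2/a_2,3).$$
Demand equality everywhere. Then $T(s;u)=\frac1\beta\max(\frac2u,3)-R(s)$, and with $Q(u)=\int_0^uR$ the area equation becomes
$$\frac{d}{du}\big[(1-u)Q(u)\big]=(1-u)R(u)-Q(u)=1-\tfrac1\beta\max(2,3u).$$
For $Q$ to stay bounded at $u=1$ the integral of the right side over $(0,1)$ must vanish, so $\beta=\int_0^1\max(2,3u)\,du=\frac43+\frac56=\frac{13}6$. Integrating, $(1-u)Q(u)=\frac u{13}$ for $u\le\frac23$ and
$$(1-u)Q(u)=\tfrac1{13}\big(u-9(u-\tfrac23)^2\big)=\tfrac1{13}(1-u)(9u-4)\qquad(u\ge\tfrac23).$$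
Hence
$$R(u)=\frac1{13(1-u)^2}\ \ (u\le\tfrac23),\qquad R(u)=\frac9{13}\ \ (u\ge\tfrac23).$$

This is a legitimate auction. The function $R$ is continuous and nondecreasing, so $T(\cdot\,;u)$ is nonincreasing. We also need $T(u;u)\ge R(u)$, that is, $\frac6{13}\max(\frac2u,3)\ge2R(u)$. For $u\ge\frac23$ this is $\frac{18}{13}\ge\frac{18}{13}$. For $u<\frac23$ it is $6(1-u)^2\ge u$, which holds because there is equality at $u=\frac23$ and the left side decreases in $u$. The area is exactly $1$ (for $u=1$: $\frac{18}{13}-Q(1)=\frac{18}{13}-\frac5{13}$). By Lemma 1(b) the curves come from price laws, and these are price-restricted.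

For ties, take bids $1/a_1\ge1/a_2\ge1$ with $a_1\le a_2\le1$. The first bidder pays $T(a_1;a_2)$. The second bids at least $1$ and so pays at least $R(a_1)$ (if $a_1=1$ the payment is $T(1;1)=\frac9{13}=R(1)$). The sum is at least $\frac6{13}\max(\frac2{a_2},3)$. By scaling, the auction is $\frac{13}6$-competitive.

One fact made this work: the function $R$ forced by the equalities was nondecreasing, that is, $Q$ was convex. For four bidders a similar forced function appears, and it is not convex.

## 2. The numbers $\lambda_k$ and the four-bidder separation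

Put $\lambda_2:=2$ and, for $k\ge3$,
$$\lambda_k=(k-2)!\int_{0<u_1<\dots<u_{k-2}<1}\max\Big(2,\tfrac{3u_1}{u_2},\dots,\tfrac{(k-1)u_1}{u_{k-2}},\,k\,u_1\Big)du.\tag{2}$$

**Values.** $\lambda_3=\int_0^1\max(2,3u)\,du=\frac{13}6$. For $\lambda_4$ put $m(u,v)=\max(2,\frac{3u}v,4u)$ and $c(v)=\int_0^vm(u,v)\,du$. If $v\le\frac34$ then $4u\le\frac{3u}v$, so $m=\max(2,\frac{3u}v)$, and scaling by $v$ gives $c(v)=\frac{13}6v$. If $v\ge\frac34$ then $m=\max(2,4u)$ and $c(v)=1+2(v^2-\frac14)=\frac12+2v^2$. Hence
$$\lambda_4=2\int_0^1c=2\Big(\tfrac{13}{12}\cdot\tfrac9{16}+\tfrac12\cdot\tfrac14+\tfrac23\cdot\tfrac{37}{64}\Big)=2\cdot\tfrac{117+24+74}{192}=\tfrac{215}{96}.$$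

**Monotonicity.** $\lambda_{k+1}\ge\lambda_k$. For $k=2$ this is $\frac{13}6\ge2$. For $k\ge3$, (2) is the expectation of the maximum over uniform order statistics. In $\lambda_{k+1}$ drop the last term $(k+1)u_1$. Conditionally on the largest point $u_{k-1}$, the ratios $u_i/u_{k-1}$, $i\le k-2$, are uniform order statistics, and the remaining maximum is the integrand of $\lambda_k$ evaluated at these ratios.

**Theorem A.** There is a truthful 4-bidder auction that is $\lambda_4$-competitive, where $\lambda_4=\frac{215}{96}$.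

**Theorem B.** For every $n\ge4$ there is $\varepsilon_n>0$ such that no price-restricted $n$-bidder auction is $(\lambda_n+\varepsilon_n)$-competitive.

**Corollary 1.** The conjecture fails for $n=4$.

Indeed, an optimal auction has ratio at most $\lambda_4$ by Theorem A, whereas by Theorem B no price-restricted auction has ratio below $\lambda_4+\varepsilon_4$.

**Corollary 2.** For every $n\ge4$, $\inf\{\text{ratios of price-restricted auctions}\}>\inf\{\text{ratios of truthful auctions}\}$, so no optimal auction is price-restricted. Given the known cases $n=2,3$, the conjectured property holds exactly for $n\in\{2,3\}$.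

For $n=4$ everything is proved below. For $n\ge5$ Corollary 2 also uses one quoted theorem, of N. Chen, N. Gravin and P. Lu ("Optimal competitive auctions", STOC 2014): the optimal competitive ratio against $\mathcal F^{(2)}$ for $n$ bidders equals
$$1-\sum_{i=2}^n\Big(-\frac1n\Big)^{i-1}\frac{i}{i-1}\binom{n-1}{i-1}.\tag{3}$$
Section 9 shows that this number is $\lambda_n$.

**Measurability.** We do not require the price law to depend measurably on $\mathbf b_{-i}$. If one does require it, compute each price law from the other bids rounded down to powers of $1+\eta$. For a fixed law the expected payment is nondecreasing in the bid. So the profit on $\mathbf b$ is at least the original profit on the rounded vector, and the ratio grows by at most the factor $1+\eta$. Theorem A then gives measurable auctions with ratio arbitrarily close to $\lambda_4$. The proof of Theorem B assumes no measurability. So the conclusions hold in either reading.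

## 3. Theorem A: sharing $N(a)$ among three directions of the cube

Throughout this section $\lambda=\lambda_4=\frac{215}{96}$. For $a\in(0,1]^3$ with order statistics $a_{(1)}\le a_{(2)}\le a_{(3)}$ put
$$N(a)=\max(2/a_{(2)},\,3/a_{(3)},\,4).$$
If the bids are $1/a_1,1/a_2,1/a_3,1$, then $\mathcal F^{(2)}=N(a)$. The function $N$ is continuous, symmetric, and nonincreasing in each coordinate. We ignore what the lowest bidder pays. We want the other three bidders to have payments $R_i(a)/\lambda$ with $\sum_iR_i(a)=N(a)$. By Lemma 1, as a function of $a_i$ alone $R_i$ must be nonincreasing with integral at most $\lambda$. Discretize: let $I=\{1,\dots,K\}$, let $N_K(i,j,k)=N(\frac iK,\frac jK,\frac kK)$, and $\Lambda=\lambda K$.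

The first thing to try is a flow. Each point $a\in I^3$ sends $N_K(a)$ units to the three lines through it, and each line has capacity $\Lambda$. Max-flow–min-cut tells us when this is possible. It does not make $R_i$ nonincreasing along its line, and without that $R_i$ is not a payment curve. Step 1 repairs exactly this.

**Step 1: a feasible flow can be made monotone.** Here $\pi_i$ deletes coordinate $i$, and $N_K(S)=\sum_{a\in S}N_K(a)$.

**Lemma 2.** Let $N_K:I^3\to(0,\infty)$ be nonincreasing in each coordinate and $\Lambda>0$. Suppose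
$$N_K(S)\le\Lambda\sum_{i=1}^3|\pi_i(S)|\qquad\text{for all }S\subseteq I^3.\tag{4}$$
Then there are $R_i(a)\ge0$ with $\sum_iR_i(a)=N_K(a)$, with $\sum_{a_i}R_i(a)\le\Lambda$ on every line in direction $i$, and with $R_i$ nonincreasing in $a_i$. If $N_K$ is symmetric, one can take $R_i(a)=R(a_i;\{a_j\}_{j\ne i})$ for a single function $R$.

*Proof.* Consider the network source $\to$ points (capacity $N_K(a)$) $\to$ lines through the point (infinite capacity) $\to$ sink (capacity $\Lambda$). A finite cut with the points of $S$ on the source side must also have all lines meeting $S$ there, and there are $\sum_i|\pi_i(S)|$ of them. So its capacity is at least $N_K(I^3\setminus S)+\Lambda\sum_i|\pi_i(S)|\ge N_K(I^3)$ by (4). Hence there is a feasible $R\ge0$, possibly without monotonicity.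

*Multipliers.* Minimize $\frac12\sum R_i(a)^2$ over the feasible polytope. The constraints are linear, so the KKT conditions hold. There are $\theta^*(a)$ for the equality constraints, $\eta_i^*(a_{-i})\ge0$ for the lines and $\xi_i(a)\ge0$ for $R_i\ge0$ with $R_i=\theta^*-\eta_i^*+\xi_i$ and $\xi_iR_i=0$. So $R_i=(\theta^*-\eta_i^*)^+$. Moreover the line sum equals $\Lambda$ whenever $\eta_i^*>0$.

*A monotone map.* For $\eta\ge0$ let $\theta_\eta(a)$ be the solution $\theta$ of $\sum_i(\theta-\eta_i(a_{-i}))^+=N_K(a)$. It is unique, since the left side is continuous and is strictly increasing where it is positive, and $N_K>0$. Let $\Phi(\eta)_i(a_{-i})$ be the smallest $\eta'\ge0$ with $\sum_{a_i}(\theta_\eta(a)-\eta')^+\le\Lambda$. The sum is strictly decreasing in $\eta'\in\mathbb R$ where it is positive, so $\Phi(\eta)_i$ is the larger of $0$ and the unique $\eta'\in\mathbb R$ where the sum equals $\Lambda>0$. By uniqueness of these solutions, $\eta\mapsto\theta_\eta$ and $\Phi$ are continuous. They are nondecreasing: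 raising $\eta$ raises $\theta_\eta$, and raising $\theta_\eta$ raises $\Phi(\eta)$.

*The multipliers are a fixed point.* We have $\theta_{\eta^*}=\theta^*$ because $\sum_iR_i=N_K$. If $\eta_i^*>0$ on a line, the line sum is $\Lambda>0$ and a smaller $\eta'$ gives a larger sum. If $\eta_i^*=0$, the line sum is already at most $\Lambda$. So $\Phi(\eta^*)=\eta^*$.

*Iteration from below.* Put $\eta^0=0$ and $\eta^{t+1}=\Phi(\eta^t)$. Since $\eta^0\le\eta^1$, $\eta^0\le\eta^*$ and $\Phi$ is nondecreasing, the sequence is nondecreasing and bounded by $\eta^*$. It converges to some $\eta$, and $\Phi(\eta)=\eta$ by continuity.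

*Monotonicity in $a$.* We claim that each $\eta^t$ is nonincreasing in all coordinates. This holds for $\eta^0$. If it holds for $\eta^t$, then for $a\le a'$ (coordinatewise)
$$\sum_i(\theta_{\eta^t}(a')-\eta_i^t(a_{-i}))^+\le\sum_i(\theta_{\eta^t}(a')-\eta_i^t(a'_{-i}))^+=N_K(a')\le N_K(a),$$
so $\theta_{\eta^t}(a')\le\theta_{\eta^t}(a)$. A smaller $\theta$ gives a smaller $\Phi$, so $\eta^{t+1}$ is nonincreasing too. In the limit, $\eta$ and (by the same computation) $\theta_\eta$ are nonincreasing in all coordinates.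

Now set $R_i(a)=(\theta_\eta(a)-\eta_i(a_{-i}))^+$. It sums to $N_K(a)$ over $i$. Its line sums are at most $\Lambda$ because $\Phi(\eta)=\eta$. It is nonincreasing in $a_i$ because $\eta_i(a_{-i})$ does not involve $a_i$. If $N_K$ is symmetric, every $\eta^t$ is given by one symmetric function of the two remaining coordinates, and the last claim follows. $\square$

**Step 2: it suffices to check (4) on symmetric down-sets.** Let $\psi(S)=N_K(S)-\Lambda\sum_i|\pi_i(S)|$; we must show $\max\psi\le0$. Since $\pi_i(S\cup T)=\pi_i(S)\cup\pi_i(T)$ and $\pi_i(S\cap T)\subseteq\pi_i(S)\cap\pi_i(T)$, we have $|\pi_i(S\cup T)|+|\pi_i(S\cap T)|\le|\pi_i(S)|+|\pi_i(T)|$. Hence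
$$\psi(S\cup T)+\psi(S\cap T)\ge\psi(S)+\psi(T).$$
So the union of two maximizers is a maximizer. Let $S^*$ be the union of all maximizers. It is a maximizer, and it is invariant under permutations of the coordinates.

Compression in direction $i$ replaces $S\cap\ell$ by the initial segment of the same size, on each line $\ell$ in direction $i$. For example, $\{(2,1,1),(1,2,1)\}$ compressed in direction $1$ becomes $\{(1,1,1),(1,2,1)\}$; here $|\pi_1|$ and $|\pi_3|$ stay $2$ and $|\pi_2|$ drops from $2$ to $1$. In general: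

* $N_K(S)$ does not decrease, since the $k$-th smallest point of $S\cap\ell$ has coordinate at least $k$.
* $|\pi_i(S)|$ is unchanged.
* $|\pi_j(S)|$ does not increase for $j\ne i$. Fix the third coordinate. In this $(i,j)$-plane, $\pi_j$ gives the set of occupied $i$-values. After compression this is an initial segment whose length is the largest number of points of $S$ on a line in direction $i$ of the plane, and before compression at least that many $i$-values were occupied.

So the compression of $S^*$ is again a maximizer. It is contained in $S^*$ and has the same cardinality, so it equals $S^*$. Thus $S^*$ is a symmetric down-set.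

**Step 3: reduction to a planar inequality.** Let $\hat D\subseteq(0,1]^3$ be the union of the cells $\prod(\frac{i-1}K,\frac iK]$ of the points of $S^*$. On each cell $N$ is at least its value at the upper corner, so $N_K(S^*)/K^3\le\int_{\hat D}N$, while $|\pi_i(S^*)|/K^2=|\pi_i(\hat D)|$. So it suffices that $\int_{\hat D}N\le\lambda\sum_i|\pi_i(\hat D)|$. Let $E\subseteq(0,1]^2$ be the common projection, a symmetric down-set, and $E^+=E\cap\{u<v\}$. Every $a\in\hat D$ with $a_1<a_2<a_3$ has $(a_2,a_3)\in E$, and $N(a)$ does not involve $a_1\in(0,a_2)$. Hence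
$$\int_{\hat D}N\le6\int_{E^+}u\max(\tfrac2u,\tfrac3v,4)\,du\,dv=6\int_{E^+}m(u,v)\,du\,dv,\qquad\sum_i|\pi_i(\hat D)|=3|E|=6|E^+|.$$
It remains to prove
$$\int_{E^+}(m-\lambda)\,du\,dv\le0.\tag{5}$$

**Step 4: proof of (5).** Let $w=\sup\{v:(v,v)\in E\}$ ($0$ if there is none). For $v<w$ the section $\{u:(u,v)\in E^+\}$ is $(0,v)$, because $E$ is a down-set. For $v>w$ it is an interval from $0$ of some length $e(v)\le w$, since $(u,v)\in E$ with $w<u<v$ would give $(u,u)\in E$. Put $k_v(e)=\int_0^e(m(u,v)-\lambda)\,du$. As $m$ is nondecreasing in $u$, $k_v$ is convex. Since $k_v(0)=0$, we get $k_v(e(v))\le\max(0,k_v(w))$.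

The part $v<w$ of (5) is $A(w)=\int_0^w(c(v)-\lambda v)\,dv$. On $(0,\frac34]$ the integrand is $(\frac{13}6-\lambda)v<0$. On $[\frac34,1]$ it is the convex quadratic $\frac12+2v^2-\lambda v$, negative at $\frac34$ and positive at $1$. So the integrand changes sign once, from $-$ to $+$. Since $A(0)=0$ and $A(1)=\frac\lambda2-\frac\lambda2=0$, we have $A\le0$ on $[0,1]$.

* If $w\le\frac34$: as $m$ is nonincreasing in $v$, for $v>w$ we have $k_v(w)\le k_w(w)=(\frac{13}6-\lambda)w\le0$. So the part $v>w$ contributes at most $0$, and (5) follows.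
* If $w>\frac34$: for $v>w$ we have $m=\max(2,4u)$ and $k_v(w)=\kappa(w):=\frac12+2w^2-\lambda w$. If $\kappa(w)\le0$, (5) follows. Otherwise the integral is at most $\Psi(w)=A(w)+(1-w)\kappa(w)$. Here $\Psi(1)=0$, and since $A'=\kappa$ on $(\frac34,1)$, $\Psi'(w)=\kappa-\kappa+(1-w)\kappa'(w)=(1-w)(4w-\lambda)>0$, because $4w>3>\lambda$. So $\Psi(w)\le0$.

This proves (5), hence (4), and Lemma 2 applies for every $K$.

**Step 5: from the grid to an auction.** For each $K$ let $R_K$ be the symmetric function from Lemma 2. For $x,y\ge1$ put $\rho_i=R_K(i;\{\lceil K/x\rceil,\lceil K/y\rceil\})$ and $\rho_{K+1}=0$. Let $\mu^K_{x,y}$ have an atom at the price $K/i$, $1\le i\le K$, of mass $\frac iK(\rho_i-\rho_{i+1})/\lambda\ge0$. The total mass is $\frac1{\lambda K}\sum_i\rho_i\le1$; put the rest at $+\infty$. For $\omega\ge1$ the prices $K/i\le\omega$ are those with $i\ge\lceil K/\omega\rceil$, so the sum telescopes: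
$$\int_{t\le\omega}t\,d\mu^K_{x,y}=\tfrac1\lambda R_K(\lceil K/\omega\rceil;\{\lceil K/x\rceil,\lceil K/y\rceil\}).$$
The probability measures on $[1,\infty]$ form a compact space for weak convergence. By Tychonoff there is a subnet along which $\mu^K_{x,y}$ converges weakly, to some $\mu_{x,y}$, for every pair $\{x,y\}$ at once. The function $t\mapsto t\mathbf 1[t\le\omega]$ is bounded and upper semicontinuous on $[1,\infty]$. So $\rho(\omega;x,y):=\int_{t\le\omega}t\,d\mu_{x,y}$ is at least the $\limsup$ of the payments above. For $\omega_1,\omega_2,\omega_3\ge1$ and $a_i=1/\omega_i$ we add three such bounds and use $\sum_iR_i=N_K$: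
$$\rho(\omega_1;\omega_2,\omega_3)+\rho(\omega_2;\omega_1,\omega_3)+\rho(\omega_3;\omega_1,\omega_2)\ge\lim_KN(\lceil Ka\rceil/K)/\lambda=N(a)/\lambda.$$
Mass at $+\infty$ may be moved to any finite price; this only increases payments.

*The auction.* Let $z=\min_{j\ne i}b_j$ and let $x,y$ be the other two bids of $\mathbf b_{-i}$ divided by $z$. Offer bidder $i$ the price $zt$ with $t\sim\mu_{x,y}$. Given $\mathbf b$, fix one lowest bidder, with bid $z$, and let the others bid $z\omega_1\ge z\omega_2\ge z\omega_3$. For each of these three, $\min_{j\ne i}b_j=z$. So the profit is at least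
$$zN(1/\omega)/\lambda=z\max(2\omega_2,3\omega_3,4)/\lambda=\mathcal F^{(2)}(\mathbf b)/\lambda.\qquad\blacksquare$$

## 4. Price-restricted auctions at ratio $\lambda_n$ have zero slack

We begin the proof of Theorem B. Fix $n\ge4$ and put $r=n-2\ge2$, $\lambda=\lambda_n$, $\theta=\frac{n-1}n$. Suppose Theorem B fails for $n$. Then with $\beta_m=\lambda+\frac1m$ there is for each $m$ a price-restricted $\beta_m$-competitive auction. Averaging the price laws over all relabelings of the bidders preserves both properties. So we may assume that price laws depend only on the multiset of the other bids.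

**Step 1: the curves of one auction.** For $0<u_1<\dots<u_r<u_{r+1}:=1$ let the other bids be $1/u_1>\dots>1/u_{r+1}=1$. By the price restriction the payment curve is zero for $s>1$ and is constant, say $R_k(u)$, for $u_k<s<u_{k+1}$, $1\le k\le r$. Write $T(s;u)$ for the curve on $0<s<u_1$. Lemma 1(a) says: $0\le R_r\le\dots\le R_1\le T(s;u)$, $T$ is nonincreasing in $s$, $sT\le1$, $u_{k+1}R_k\le1$ (let $s\uparrow u_{k+1}$), and the area satisfies
$$\int_0^{u_1}T(s;u)\,ds+\sum_{k=1}^r(u_{k+1}-u_k)R_k(u)\le1.\tag{6}$$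
For $0<a_1<\dots<a_{r+1}<1$ consider the bids $1/a_1,\dots,1/a_{r+1},1$. The lowest bidder pays $0$. The bidder with bid $1/a_{k+1}$, $k\ge1$, faces $u=a\setminus a_{k+1}$ ($a$ with the entry $a_{k+1}$ deleted) and has $u_k<a_{k+1}<u_{k+1}$. So competitiveness with ratio $\beta$ reads
$$T(a_1;a_2,\dots,a_{r+1})+\sum_{k=1}^rR_k(a\setminus a_{k+1})\ge\frac1\beta\max\Big(\frac2{a_2},\dots,\frac{n-1}{a_{n-1}},n\Big).\tag{7}$$

**Step 2: a limit object with $\beta=\lambda$.** We want functions satisfying (6) and (7) with $\beta=\lambda$, and measurable, so that we can integrate. Let $\Delta_d=\{0<x_1<\dots<x_d<1\}$. Choose $q_m\downarrow1$, and let $\langle a\rangle$ be the least integer power of $q_m$ that is $\ge a$, applied coordinatewise. For the $m$-th auction put $R^m_k(u)=R_k(\langle u\rangle)$ and $T^m(s;u)=T(\langle s\rangle;\langle u\rangle)$ where the rounded arguments are strictly increasing and $<1$, and $0$ elsewhere. These are step functions with countably many values on boxes, so they are measurable. On a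 compact subset of an open simplex the rounded arguments are admissible for all large $m$. As $u_{k+1}R_k^m\in[0,1]$ and $sT^m\in[0,1]$, along a common subsequence these finitely many products converge weak-* in $L^\infty(\Delta_r)$, respectively $L^\infty(\Delta_{r+1})$. This defines limits $R_k$ on $\Delta_r$, $1\le k\le r$, and $T$ on $\Delta_{r+1}$.

*Pullbacks.* Inequality (7) involves functions of different subsets of the variables. Let $\pi:\Delta_{d+1}\to\Delta_d$ delete one coordinate and let $\varphi\in C_c(\Delta_{d+1})$. Integrating out the deleted coordinate turns $\int\varphi\cdot(g\circ\pi)$ into $\int\tilde\varphi\,g$, where $\tilde\varphi$ is bounded, measurable and supported in the compact set $\pi(\operatorname{supp}\varphi)\subset\Delta_d$. So $\int\varphi\cdot(R_k^m\circ\pi)\to\int\varphi\cdot(R_k\circ\pi)$, and likewise for $T^m$. Hence a finite linear inequality between such pullbacks passes to the limit a.e., provided that on every compact set it holds for all large $m$ up to errors that tend to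 $0$ uniformly there. We obtain three facts.

(i) A.e.: $0\le R_r\le\dots\le R_1$ and $u_{k+1}R_k\le1$ on $\Delta_r$; $R_1(u)\le T(s;u)$ on $\Delta_{r+1}$; and $T(s;u)\ge T(s';u)$ for a.e. $(s,s',u)\in\Delta_{r+2}$. Before the limit, the last one holds since $\langle s\rangle\le\langle s'\rangle$ and $T$ is nonincreasing in its first argument.

(ii) Inequality (6) holds for a.e. $u\in\Delta_r$. To see this, let $0\le\varphi\in C_c(\Delta_r)$ and $\epsilon>0$. Where $T^m(s;u)\ne0$ we have $T^m(s;u)=T(\langle s\rangle;\langle u\rangle)\le T(s;\langle u\rangle)$, so $\int_\epsilon^{u_1}T^m(s;u)\,ds\le\int_0^{\langle u_1\rangle}T(s;\langle u\rangle)\,ds$. Also $|\langle u_k\rangle-u_k|\le q_m-1$, and the $R_k^m$ are bounded on $\operatorname{supp}\varphi$. So (6) at $\langle u\rangle$ gives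
$$\int\varphi\Big[\int_\epsilon^{u_1}T^m\,ds+\sum_k(u_{k+1}-u_k)R^m_k\Big]du\le\int\varphi+o(1).$$
The function $\varphi(u)\mathbf 1[\epsilon<s<u_1]/s$ lies in $L^1(\Delta_{r+1})$, so we may let $m\to\infty$. Varying $\varphi$ gives the inequality a.e. for each rational $\epsilon$; then let $\epsilon\to0$.

(iii) For a.e. $(s,u)\in\Delta_{r+1}$,
$$T(s;u)+\sum_{k=1}^rR_k(s,u\setminus u_k)\ge N(u)/\lambda,\qquad N(u):=\max\Big(\frac2{u_1},\frac3{u_2},\dots,\frac{r+1}{u_r},n\Big).$$
This is (7) at $\langle(s,u)\rangle$, together with $N(\langle u\rangle)\ge N(u)/q_m$ and $\beta_m\to\lambda$.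

**Step 3: integrate, and see that nothing is lost.** Put $m(u)=u_1N(u)$. Integrate (iii) over $s\in(0,u_1)$ and insert (ii):
$$\sum_k(u_{k+1}-u_k)R_k(u)-\sum_k\int_0^{u_1}R_k(s,u\setminus u_k)\,ds\le1-m(u)/\lambda.\tag{8}$$
Everything is finite: in $t=(s,u\setminus u_k)$, with final entry $1$ appended, the $(k+1)$-st entry is $u_{k+1}$, so $R_k(t)\le1/u_{k+1}$. Now integrate (8) over $\Delta_r$. In the second sum substitute $t=(s,u\setminus u_k)\in\Delta_r$. For given $t$, the deleted coordinate $u_k$ ranges over $(t_k,t_{k+1})$ (with $t_{r+1}:=1$), so the $k$-th term becomes $\int_{\Delta_r}(t_{k+1}-t_k)R_k(t)\,dt$. The two sums have the same finite integral, and the left side integrates to $0$. The right side integrates to $\frac1{r!}-\frac1\lambda\cdot\frac\lambda{r!}=0$ by (2). Hence **equality holds a.e. in (8)**, and therefore also in (iii):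
$$T(s;u)=N(u)/\lambda-\sum_{k=1}^rR_k(s,u\setminus u_k)\quad\text{a.e.}\tag{9}$$

**Where plain averaging stops.** Had we started from auctions with $\beta_m\to\beta<\lambda$, the last integral would be $\frac1{r!}(1-\frac\lambda\beta)<0$, a contradiction. So averaging proves that a price-restricted auction has ratio at least $\lambda_n$. It proves no more than that. For $n=4$ the unrestricted auction of Theorem A attains this very number, so averaging cannot separate the two classes, and we must work inside the case of equality. For $n=3$ (so $r=1$), equality in (8) is the differential equation of Section 1, and it determines $R_1$. For $n=4$ it reads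
$$(u_2-u_1)R_1(u)+(1-u_2)R_2(u)-\int_0^{u_1}\big[R_1(s,u_2)+R_2(s,u_1)\big]ds=1-m(u)/\lambda,$$
one equation for two unknown functions. It does not look solvable as it stands.

The way out is to look at points $u$ some of whose coordinates lie in a tiny window $(v,v+h)$ near the top of the interval. There most coefficients $u_{k+1}-u_k$ are $O(h)$, and suitable averages of the $R_k$ satisfy a triangular chain of relations. The inequalities $R_r\le\dots\le R_1\le T$ bound the last average from both sides by the same number. Then the whole chain is tight, and one average is determined explicitly. Monotonicity of $T$ forces that average to be a convex function.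

## 5. Window averages

Fix $v\in(\theta,1)$ and small $h>0$ with $w=v+h<1$. Constants in $O(\cdot)$ may depend on $n,v$, but not on $h$ or $x$. For $0\le j\le r$ and $0<x\le v$ let
$$B_j(x)=\{0<u_1<\dots<u_j<x,\ v<u_{j+1}<\dots<u_r<w\},\qquad V_j=\tfrac{h^{r-j}}{(r-j)!},$$
so that $hV_{j+1}=(r-j)V_j$; the set $B_0$ does not depend on $x$. For $1\le j<r$ put on $B_j(x)$
$$L_j=(u_{j+1}-v)R_j+\sum_{k=j+1}^{r-1}(u_{k+1}-u_k)R_k+(w-u_r)R_r,$$
and $L_r=hR_r$. The coefficients are nonnegative with sum $h$, so $L_j\ge hR_r$. On $B_j(x)$ with $j<r$ we have $R_k\le1/u_{k+1}\le1/v$ for $k\ge\max(j,1)$, and always $R_r\le1$. Define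
$$Q_j(x)=\frac1{V_j}\int_{B_j(x)}R_r,\qquad S_j(x)=\frac1{hV_j}\int_{B_j(x)}L_j\ \ (j\ge1).$$
Then $S_j\ge Q_j$ and $S_r=Q_r$. We write $Q_0$ for the constant $Q_0(x)$.

For $n=4$ ($r=2$): $B_1(x)$ has $u_1<x$ and $u_2$ in the window, $L_1=(u_2-v)R_1+(w-u_2)R_2$, $L_2=hR_2$, and $Q_2(x)=\int_{u_1<u_2<x}R_2$.

**The right side of (8) on windows.** If $u_i\ge\theta$ and $i\le r$, then $\frac{i+1}{u_i}\le\frac{r+1}\theta=n$. So on $B_j(x)$, $j\ge1$,
$$m(u)=m_j:=\max\Big(2,\tfrac{3u_1}{u_2},\dots,\tfrac{(j+1)u_1}{u_j},nu_1\Big),$$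
and on $B_0$ we have $m(u)=nu_1$. Put $M_j(x)=\int_{0<u_1<\dots<u_j<x}(1-m_j/\lambda)\,du$ for $j\ge1$, and $M_0(x)=1-nx/\lambda$. For $j\ge1$, then, $\int_{B_j(x)}(1-m/\lambda)=V_jM_j(x)$.

**Step 1: the exact identity on $B_j(x)$, $j\ge1$.** We integrate equality (8) over $B_j(x)$ and substitute $t=(s,u\setminus u_k)$ in the second sum. So $t_1=s$, $t_{i+1}=u_i$ for $i<k$, and $t_i=u_i$ for $i>k$.

* $k<j$. A coordinate below $x$ is replaced by $s$, so $t\in B_j(x)$, and $u_k$ ranges over $(t_k,t_{k+1})$. These terms cancel against those of the first sum.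
* $k=j$. Again $t\in B_j(x)$, but now $u_j$ ranges over $(t_j,x)$. The first sum has coefficient $u_{j+1}-u_j$ and the second has $x-u_j$, so the net contribution is $\int_{B_j(x)}(u_{j+1}-x)R_j$.
* $k>j$. A window coordinate is replaced by $s$, so $t\in B_{j+1}(x)$. The range of $u_k$ has lower end $v$ if $k=j+1$ and $t_k$ if $k>j+1$, and upper end $t_{k+1}$ if $k<r$ and $w$ if $k=r$. These terms add up to $\int_{B_{j+1}(x)}L_{j+1}=hV_{j+1}S_{j+1}(x)=(r-j)V_jS_{j+1}(x)$.

Dividing by $V_j$, we get for $1\le j\le r$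
$$\frac1{V_j}\int_{B_j(x)}\Big[(u_{j+1}-x)R_j+\sum_{k>j}(u_{k+1}-u_k)R_k\Big]-(r-j)S_{j+1}(x)=M_j(x).\tag{10}$$
For $j=r$ this reads $(1-x)Q_r(x)=M_r(x)$.

**Step 2: the chain at $x=v$.** We claim
$$(1-v)Q_j(v)-(r-j)S_{j+1}(v)=M_j(v)+O(h)\qquad(0\le j<r).\tag{11}$$
For $1\le j<r$ take $x=v$ in (10). All coefficients are $O(h)$ except $1-u_r=1-v+O(h)$, all functions occurring are at most $1/v$, and $B_j(v)$ has volume $O(V_j)$. This gives (11).

For $j=0$ integrate equality (8) over $B_0$. Only $k=r$ has a coefficient in the first sum that is not $O(h)$, so the first sum gives $V_0((1-v)Q_0+O(h))$. In the second sum, the part $s\in(0,v)$ gives, by the substitution above, $t\in B_1(v)$ and the total $\int_{B_1(v)}L_1=hV_1S_1(v)=rV_0S_1(v)$. The part $s\in(v,u_1)$ has integrand at most $1/v$ and $s$-range of length at most $h$, so it is $O(hV_0)$. The right side is $\int_{B_0}(1-nu_1/\lambda)=V_0(M_0(v)+O(h))$.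

For $n=4$ the chain is $(1-v)Q_2=M_2$, $(1-v)Q_1-S_2=M_1+O(h)$, $(1-v)Q_0-2S_1=M_0+O(h)$ at $x=v$, with $S_2=Q_2$ and $S_1\ge Q_1$.

**Step 3: an upper bound for $Q_0$.** This step uses $R_1\le T$. On $v<t_0<t_1<\dots<t_r<w$ we have $N(t_1,\dots,t_r)=n$. By $R_1\le T$ and (9) with $s=t_0$, $u=(t_1,\dots,t_r)$,
$$R_1(t_1,\dots,t_r)+\sum_{k=1}^rR_k(t\setminus t_k)\le\frac n\lambda,\qquad\text{hence}\qquad\sum_{k=0}^rR_r(t\setminus t_k)\le\frac n\lambda .$$
Integrate over all such $t$. For a given $t'\in B_0$ the inserted point sweeps the whole window, of length $h$, so the left side gives $hV_0Q_0$. The region has volume $\frac{h^{r+1}}{(r+1)!}$. Since $V_0=h^r/r!$ and $r+1=n-1$,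
$$Q_0\le\frac n{(n-1)\lambda}.\tag{12}$$

## 6. Comparison functions, and tightness of the whole chain

**Step 1: the error-free solution of the chain.** For $x\in(0,1)$ define
$$q_r=\frac{M_r}{1-x},\qquad(1-x)q_j=(r-j)q_{j+1}+M_j\quad(j=r-1,\dots,1),\tag{13}$$
and for $x\in(\theta,1)$ define $q_0$ by the same formula with $j=0$.

**Lemma 3.** On $(\theta,1)$, $\;q_1'=q_0=\dfrac n{(n-1)\lambda}$.

*Proof.* For $y>\theta$ and $j\le r$ we have $\frac{j+1}y\le n$. So $m_j(u_1,\dots,u_{j-1},y)=m_{j-1}(u_1,\dots,u_{j-1})$ for $j\ge2$, and $m_1(y)=\max(2,ny)=ny$. Since $M_j$ is an integral over $u_j\in(0,x)$, we get $M_j'=M_{j-1}$ on $(\theta,1)$ for $1\le j\le r$. As $M_0$ is linear, $M_r$ is there a polynomial of degree at most $r+1$. It extends continuously with $M_r(1)=\int_{\Delta_r}(1-m/\lambda)=0$, by the definition of $\lambda$. So $Y=q_r=M_r/(1-x)$ is a polynomial of degree at most $r$ on $(\theta,1)$. Differentiating $(1-x)Y=M_r$ $i$ times gives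
$$(1-x)Y^{(i)}=iY^{(i-1)}+M_{r-i}\qquad(0\le i\le r),$$
which is the recursion (13) with $j=r-i$. So $q_{r-i}=Y^{(i)}$. Differentiating the case $i=r$ once more, and using $Y^{(r+1)}=0$, we get $-(r+1)Y^{(r)}=M_0'=-n/\lambda$. Hence $q_0=Y^{(r)}=\frac n{(r+1)\lambda}$ and $q_1'=(Y^{(r-1)})'=q_0$. $\square$

The value of $q_0$ is exactly the bound (12).

**Step 2: tightness at $x=v$.** Subtract (13) from (11):
$$(1-v)(Q_j-q_j)=(r-j)(S_{j+1}-q_{j+1})+O(h)\ge(r-j)(Q_{j+1}-q_{j+1})+O(h)\qquad(0\le j<r).$$
Also $Q_r=q_r$. Going down in $j$, $Q_j(v)\ge q_j(v)-O(h)$ for all $j$. By (12) and Lemma 3, $Q_0\le q_0(v)$, so the displayed equality with $j=0$ gives $S_1-q_1\le O(h)$. Together with $S_1\ge Q_1\ge q_1-O(h)$ this yields $Q_1=q_1+O(h)$ and $S_1-Q_1=O(h)$. Now the equality with $j=1$ gives $S_2-q_2=O(h)$, and again $S_2\ge Q_2\ge q_2-O(h)$. Repeating with $j=1,2,\dots,r-1$ we get $S_j(v)-Q_j(v)=O(h)$ for $1\le j\le r$. As $L_j-hR_r\ge0$ and $B_j(x)\subseteq B_j(v)$,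
$$0\le S_j(x)-Q_j(x)=O(h)\qquad(0<x\le v,\ 1\le j\le r).\tag{14}$$

**Step 3: convergence for all $x\le v$.** For $x<v$ the coefficient $u_{j+1}-x$ of $R_j$ in (10) is not small, so we must compare $R_j$ with $R_r$. Let $1\le j<r$. Since $L_j-hR_r$ is a combination of the $R_k-R_r\ge0$ with nonnegative coefficients, (14) gives
$$\int_{B_j(x)}(u_{j+1}-v)(R_j-R_r)\le\int_{B_j(x)}(L_j-hR_r)=O(h^2V_j).$$
Split at $u_{j+1}-v=h^{3/2}$. The part below has volume $O(\sqrt h\,V_j)$, because one of $r-j$ points in a window of length $h$ must lie in a subinterval of length $h^{3/2}$; there $0\le R_j-R_r\le1/v$. On the part above divide by $h^{3/2}$. So $\int_{B_j(x)}(R_j-R_r)=O(\sqrt h\,V_j)$.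

Insert this in (10), with $u_{j+1}-x=v-x+O(h)$, $1-u_r=1-v+O(h)$ and all other coefficients $O(h)$; then $R_j$ and $R_r$ together contribute $(v-x)Q_j+(1-v)Q_j=(1-x)Q_j$. Using (14) for $S_{j+1}$,
$$(1-x)Q_j(x)-(r-j)Q_{j+1}(x)=M_j(x)+O(\sqrt h)\quad(1\le j<r),\qquad(1-x)Q_r(x)=M_r(x).$$
As $1-x\ge1-v>0$, going down in $j$ gives $Q_j(x)\to q_j(x)$ as $h\to0$. By (14), $S_1(x)\to q_1(x)$ for all $x\in(0,v]$.

## 7. Monotonicity of $T$ forces $q_1$ to be convex

**Step 1: each $S_1$ is convex.** For $u\in B_0$ we have $N(u)=n$, a constant. By (9) and the monotonicity of $T$ in (i), $\sum_kR_k(s,u\setminus u_k)\le\sum_kR_k(s',u\setminus u_k)$ for a.e. $(s,s',u)$ with $0<s<s'<v$ and $u\in B_0$. Integrate over $u\in B_0$. By the substitution used for $j=0$ in Section 5, the two sides become $\ell(s)$ and $\ell(s')$, where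
$$\ell(s)=\int_{v<t_2<\dots<t_r<w}L_1(s,t_2,\dots,t_r)\,dt\in L^1(0,v).$$
So $\ell(s)\le\ell(s')$ for a.e. pair $s<s'$ in $(0,v)$. Since $S_1(x)=\frac1{hV_1}\int_0^x\ell$, averaging over pairs gives $\int_x^{x+d}\ell\le\int_{x+d}^{x+2d}\ell$ for $0<x<x+2d<v$. Thus $S_1$ is midpoint convex and continuous, hence convex, on $(0,v)$.

**Step 2: the limit.** The pointwise limit $q_1$ is convex on $(0,v)$. The function $q_1$ does not depend on $v$ or $h$, and $v\in(\theta,1)$ is arbitrary. So, with Lemma 3,
$$\boxed{\;q_1\text{ is convex on }(0,1),\ \text{with }q_1'=\tfrac n{(n-1)\lambda}\text{ on }(\theta,1).\;}\tag{15}$$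

**Step 3: a formula for $q_1$.** Unrolling (13), $q_1=\sum_{j=1}^r\frac{(r-1)!}{(r-j)!}\frac{M_j(x)}{(1-x)^j}$. If $x\le\frac{j+1}n$, then $u_j<x$ implies $nu_1\le(j+1)u_1/u_j$, so the term $nu_1$ can be dropped from $m_j$. Scaling the other points by $u_j$ then gives
$$\int_{u_1<\dots<u_j<x}m_j=\int_0^xu_j^{\,j-1}\,\frac{\lambda_{j+1}}{(j-1)!}\,du_j=\lambda_{j+1}\frac{x^j}{j!},\qquad M_j(x)=\delta_{j-1}\frac{x^j}{j!},\qquad\delta_i:=1-\frac{\lambda_{i+2}}{\lambda_n}.$$
For $x\ge\frac2n$, $M_1(x)=\delta_0x-\frac1\lambda\int_{2/n}^x(nu-2)\,du=\delta_0x-\frac n{2\lambda}(x-\frac2n)^2$. With $y=\frac x{1-x}$ and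
$$f(x)=\frac1r\sum_{j=1}^r\binom rj\delta_{j-1}y^j$$
we conclude
$$q_1(x)=f(x)\quad(x\le\tfrac2n),\qquad q_1(x)=f(x)-\frac{n(x-\frac2n)^2}{2\lambda(1-x)}\quad(\tfrac2n\le x\le\tfrac3n).\tag{16}$$

## 8. Four bidders: the second derivative at $\frac12$

Let $n=4$, so $r=2$, $\delta_0=1-\frac{192}{215}=\frac{23}{215}$, $\delta_1=1-\frac{208}{215}=\frac7{215}$, and $f=\delta_0y+\frac12\delta_1y^2$. At $x=\frac12$ we have $y=1$, $y'=\frac1{(1-x)^2}=4$, $y''=\frac2{(1-x)^3}=16$. So
$$f''=(\delta_0+\delta_1y)y''+\delta_1(y')^2=16\delta_0+32\delta_1=\frac{368+224}{215}=\frac{592}{215}.$$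
The term subtracted in (16) is $\frac{2(x-1/2)^2}{\lambda(1-x)}$. Its second derivative at $\frac12^+$ is $\frac4{\lambda/2}=\frac8\lambda=\frac{768}{215}$. Hence
$$q_1''(\tfrac12^+)=\frac{592-768}{215}=-\frac{176}{215}<0,$$
contradicting (15). This proves Theorem B for $n=4$. With Theorem A, Corollary 1 follows, and the conjecture is disproved. $\blacksquare$

Comparing slopes alone would not have been enough here: $q_1'(\frac12)=4(\delta_0+\delta_1)=\frac{120}{215}$, while the slope on $(\frac34,1)$ is $\frac4{3\lambda}=\frac{128}{215}$, which is larger. The contradiction comes from the decrease of $q_1'$ just to the right of $\frac12$. For $n\ge5$, however, slopes suffice.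

## 9. Five or more bidders

**Step 1: a closed form for $\lambda_n$.** We need numerical values and the comparison with (3). Let $u_1<\dots<u_r$ be uniform order statistics and $\tau^*=\max(n,\max_k\frac{k+1}{u_k})$, so that $\lambda_n=E[u_1\tau^*]$. For $\tau\ge n$ and $c=1/\tau$, the event $\tau^*\le\tau$ means $u_k\ge(k+1)c$ for all $k$. So $E[u_1;\tau^*\le\tau]=r!\,e_{r+1}(1)$, where $e_1(x)=x$ and $e_j(x)=\int_{jc}^xe_{j-1}$. For $j\ge2$,
$$e_j(x)=(x-jc)\Big[\frac{x^{j-1}}{j!}+\frac{c(x-c)^{j-2}}{(j-1)!}\Big].$$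
For $j=2$ this is $\frac12(x^2-4c^2)$, which is correct. For $j\ge3$ the right side vanishes at $jc$, and $(j-1)!$ times its derivative is
$$x^{j-1}-(j-1)c\,x^{j-2}+c(x-c)^{j-3}\big[(x-c)+(j-2)(x-jc)\big].$$
The bracket equals $(j-1)(x-(j-1)c)$, so this is $(x-(j-1)c)\big[x^{j-2}+(j-1)c(x-c)^{j-3}\big]$, which is $(j-1)!$ times the formula for $e_{j-1}$. Induction proves the formula.

Therefore $E[u_1;\tau^*\le\tau]=(1-(n-1)c)\big[\frac1{n-1}+c(1-c)^{n-3}\big]$. Since $E[u_1]=\frac1{n-1}$,
$$E[u_1;\tau^*>\tau]=c-c\,(1-(n-1)c)(1-c)^{n-3}.$$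
Now $E[u_1\tau^*]=nE[u_1]+\int_n^\infty E[u_1;\tau^*>\tau]\,d\tau$ and $d\tau=c^{-2}dc$ (with reversed orientation), so
$$\lambda_n=\frac n{n-1}+\int_0^{1/n}\frac{1-(1-(n-1)c)(1-c)^{n-3}}c\,dc.$$
Write $(1-(n-1)c)(1-c)^{n-3}=(1-c)^{n-2}-(n-2)c(1-c)^{n-3}$. Then
$$\lambda_n=\frac n{n-1}+1-\Big(1-\frac1n\Big)^{n-2}+\int_0^{1/n}\frac{1-(1-c)^{n-2}}c\,dc.$$
Moreover $\int_0^{1/n}\frac{(1-c)^{n-2}-(1-c)^{n-1}}c\,dc=\int_0^{1/n}(1-c)^{n-2}dc=\frac{1-(1-1/n)^{n-1}}{n-1}$. Using this, and $(1-\frac1n)^{n-2}=\frac n{n-1}(1-\frac1n)^{n-1}$ to collect the constants, we get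
$$\lambda_n=2-\Big(1-\frac1n\Big)^{n-1}+\int_0^{1/n}\frac{1-(1-c)^{n-1}}c\,dc=1-\sum_{i=2}^n\Big(-\frac1n\Big)^{i-1}\frac i{i-1}\binom{n-1}{i-1}.\tag{17}$$
For the last equality expand both binomials. With $l=i-1\ge1$ they contribute $-\binom{n-1}l(-\frac1n)^l$ times $1$ and times $\frac1l$, and $1+\frac1l=\frac i{i-1}$. So $\lambda_n$ is the number (3). Evaluating:
$$\begin{aligned}\lambda_5&=1+\tfrac85-\tfrac9{25}+\tfrac{16}{375}-\tfrac1{500}=\tfrac{3421}{1500},\\
\lambda_6&=1+\tfrac53-\tfrac5{12}+\tfrac5{81}-\tfrac{25}{5184}+\tfrac1{6480}=2.307060\ldots,\\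
\lambda_7&=1+\tfrac{12}7-\tfrac{45}{98}+\tfrac{80}{1029}-\tfrac{75}{9604}+\tfrac{36}{84035}-\tfrac1{100842}=2.325456\ldots,\\
\lambda_8&=1+\tfrac74-\tfrac{63}{128}+\tfrac{35}{384}-\tfrac{175}{16384}+\tfrac{63}{81920}-\tfrac{49}{1572864}+\tfrac1{1835008}=2.339015\ldots,\\
\lambda_9&=1+\tfrac{16}9-\tfrac{14}{27}+\tfrac{224}{2187}-\tfrac{175}{13122}+\tfrac{112}{98415}-\tfrac{98}{1594323}+\tfrac{64}{33480783}-\tfrac1{38263752}=2.349424\ldots\end{aligned}$$

**Step 2: what convexity says about slopes.** Let $n\ge5$. Since $\frac2n<\theta$, (15) forces $q_1'(\frac2n^-)\le\frac n{(n-1)\lambda}$. By (16), $q_1'=f'=y'\sum_{i=0}^{r-1}\binom{r-1}i\delta_iy^i$ there (use $\frac jr\binom rj=\binom{r-1}{j-1}$). At $x=\frac2n$ we have $y=\frac2r$ and $y'=(\frac nr)^2$. Multiplying by $\lambda\frac{n-1}n$, the inequality becomes $W_n\le1$, where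
$$W_n=\frac{n(n-1)}{r^2}\sum_{i=0}^{r-1}w_i(\lambda_n-\lambda_{i+2}),\qquad w_i=\binom{r-1}i\Big(\frac2r\Big)^i.$$
We show $W_n>1$, which contradicts (15) and proves Theorem B.

**Step 3: $n=5$ and $n=6$.** For $n=5$ the prefactor is $\frac{20}9$ and $(w_0,w_1,w_2)=(1,\frac43,\frac49)$. The sum is
$$\tfrac{421}{1500}+\tfrac43\cdot\tfrac{171}{1500}+\tfrac49\cdot\tfrac{493}{12000}=\tfrac{12175}{27000}>\tfrac{12150}{27000}=\tfrac9{20}.$$
For $n=6$ the prefactor is $\frac{15}8$ and $(w_0,w_1,w_2)=(1,1.5,0.75)$. The first three terms give at least $0.30706+1.5(0.14039)+0.75(0.06747)>0.568>\frac8{15}$, and the omitted term is $\ge0$ since the $\lambda_k$ are nondecreasing.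

**Step 4: $n\ge7$.** Here $r\ge5$. Put $d_k=\lambda_{k+1}-\lambda_k\ge0$, $c_k=\sum_{i\le k-2}w_i$ and $P=\frac{n(n-1)}{r^2}=1+\frac3r+\frac2{r^2}$. Writing $\lambda_n-\lambda_{i+2}=\sum_{k=i+2}^{n-1}d_k$ and exchanging sums gives $W_n=\sum_{k=2}^{n-1}Pc_kd_k$. From $w_0=1$, $w_1=2-\frac2r$, $w_2=2-\frac6r+\frac4{r^2}$ and $w_3=\frac43-\frac8r+\frac{44}{3r^2}-\frac8{r^3}$,
$$c_2=1,\quad c_3=3-\tfrac2r,\quad c_4=5-\tfrac8r+\tfrac4{r^2},\quad c_5=\tfrac{19}3-\tfrac{16}r+\tfrac{56}{3r^2}-\tfrac8{r^3}.$$
Multiplying out: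

* $Pc_2=1+\frac3r+\frac2{r^2}$.
* $Pc_3=3+\frac7r-\frac4{r^3}\ge3$.
* $Pc_4=5+\frac7r-\frac{10}{r^2}-\frac4{r^3}+\frac8{r^4}\ge5$, since $7r^2-10r-4>0$ for $r\ge5$.
* $Pc_5=\frac{19}3+\frac3r-\frac{50}{3r^2}+\frac{16}{r^3}+\frac{40}{3r^4}-\frac{16}{r^5}\ge\frac{19}3$, since for $r\ge5$ we have $3r^2-\frac{50}3r+16>0$ and $\frac{40}{3r^4}>\frac{16}{r^5}$.

Also $c_k\ge c_5$ for $k\ge5$. With $d_2=\frac16$, $d_3=\frac7{96}$, $d_4=\frac{493}{12000}$ and $\sum_{k=5}^{n-1}d_k=\lambda_n-\lambda_5$,
$$W_n\ge\Big(1+\frac3r+\frac2{r^2}\Big)\frac16+\Big(3+\frac7r-\frac4{r^3}\Big)\frac7{96}+5\cdot\frac{493}{12000}+\frac{19}3(\lambda_n-\lambda_5).$$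

* $n=7$: $W_7\ge0.28+0.318+0.205+0.283=1.086>1$.
* $n=8$, using only $Pc_3\ge3$: $W_8\ge0.259+0.218+0.205+0.369=1.051>1$.
* $n\ge9$, using only $Pc_2\ge1$, $Pc_3\ge3$ and $\lambda_n\ge\lambda_9$: $W_n\ge0.166+0.218+0.205+0.435=1.024>1$.

This contradicts (15), so Theorem B holds for all $n\ge4$. $\blacksquare$

**Step 5: Corollary 2.** For $n=4$ combine Theorems A and B. For $n\ge5$, the quoted theorem of Chen, Gravin and Lu together with (17) says that the optimal ratio over all truthful auctions is $\lambda_n$, while by Theorem B price-restricted auctions have ratio at least $\lambda_n+\varepsilon_n$. So for every $n\ge4$ no optimal auction is price-restricted. For $n=2$ and $n=3$ price-restricted optimal auctions exist, by the known cases of Section 1. $\blacksquare$
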